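# Eulerian multizeta values over $\mathbb F_q[t]$ in depth two and more

## 1. Polynomials that interpolate partial multizeta sums

Let $q=p^f>2$ be a power of the prime $p$, let $K=\mathbb F_q(t)$, and let $\theta$ be a second variable. Put
$$[j]=t^{q^j}-t,\qquad D_i=\prod_{j<i}(t^{q^i}-t^{q^j}),\qquad \ell_i=\prod_{j=1}^i(t-t^{q^j}),\qquad D_0=\ell_0=1 .$$
Define polynomials $p_i,P_s\in K[\theta]$ by
$$p_i(\theta)=\frac1{D_i}\prod_{j=1}^i(t^{q^i}-\theta^{q^j}),\qquad \sum_{s\ge1}P_s(\theta)\,y^{s-1}=\Bigl(1-\sum_{i\ge0}p_i(\theta)\,y^{q^i}\Bigr)^{-1}. \tag{1.1}$$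
Since $p_0=1$, we get $P_s=1$ for $1\le s\le q$, and $P_{q+1}=1+p_1=1+\frac{t^q-\theta^q}{t^q-t}$.

The whole lecture turns on the following system. Given positive integers $s_1,\dots,s_r$, put $w_\ell=s_{\ell+1}+\dots+s_r$ (so $w_r=0$), and look for $F_0,\dots,F_r\in K[\theta]$ with $F_r=1$ and
$$F_\ell(\theta^q)=(t-\theta)^{w_\ell}F_\ell(\theta)+(t-\theta)^{w_{\ell+1}}F_{\ell+1}(\theta)\,P_{s_{\ell+1}}(\theta)\qquad(0\le\ell<r). \tag{1.2}$$

For example, take $r=1$ and $s_1=q-1$. Then $F_0=\frac{t-\theta}{t-t^q}$ is a solution, because $P_{q-1}=1$ and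
$$(t-\theta)^{q-1}\frac{t-\theta}{t-t^q}+1=\frac{t^q-\theta^q+t-t^q}{t-t^q}=\frac{t-\theta^q}{t-t^q}.$$

What is the system for? Its solutions are two-variable packages of partial sums of multizeta values. For $d\ge 0$ let $S_d(s)=\sum a^{-s}$ over monic $a\in\mathbb F_q[t]$ of degree $d$. Let
$$S_{<d}(s_1,\dots,s_r)=\sum_{d>\deg a_1>\dots>\deg a_r\ge0}\frac1{a_1^{s_1}\cdots a_r^{s_r}}\quad(a_i\text{ monic}),\qquad S_{<d}(\emptyset)=1 .$$

**Lemma 1.** $P_s(t^{q^d})=\ell_d^sS_d(s)$ for all $d\ge0$. Moreover $\deg_\theta P_s\le(s-1)\frac q{q-1}$ and $P_{ps}=P_s^p$.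

**Proof.** We use Carlitz's formula
$$e_d(z):=\prod_{\deg a<d}(z-a)=\sum_{i=0}^d\frac{D_d}{D_i\ell_{d-i}^{q^i}}z^{q^i},\qquad e_d(a)=D_d\ \text{ for } a\text{ monic of degree }d. \tag{1.3}$$
As $e_d$ is additive, $\prod_{a\text{ monic},\,\deg a=d}(z-a)=e_d(z-t^d)=e_d(z)-D_d$. Also $e_d'(z)=D_d/\ell_d$ is constant. The logarithmic derivative gives
$$\sum_{s\ge1}S_d(s)z^{s-1}=\sum_a\frac1{a-z}=\frac{1/\ell_d}{1-e_d(z)/D_d}.$$
Put $z=y\ell_d$:
$$\sum_{s\ge1}\ell_d^sS_d(s)y^{s-1}=\Bigl(1-\sum_{i=0}^d\frac{y^{q^i}}{D_i}(\ell_d/\ell_{d-i})^{q^i}\Bigr)^{-1}.$$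
Here $(\ell_d/\ell_{d-i})^{q^i}=\prod_{j=d-i+1}^{d}(t^{q^i}-t^{q^{i+j}})=\prod_{j=1}^i(t^{q^i}-\theta^{q^j})$ at $\theta=t^{q^d}$. For $i>d$ the last product vanishes at $\theta=t^{q^d}$, because of the factor $j=i-d$. So the right side is the right side of (1.1) at $\theta=t^{q^d}$.

For the degree: $\deg_\theta p_i=q+\dots+q^i=\frac q{q-1}(q^i-1)$, and $P_s$ is a sum of products $p_{i_1}\cdots p_{i_n}$ with $\sum q^{i_\nu}=s-1$. Finally $S_d(ps)=S_d(s)^p$, so $P_{ps}$ and $P_s^p$ agree at the infinitely many points $t^{q^d}$. $\square$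

**Lemma 2.** (a) If $D\in K[\theta]$ and $D(\theta^q)=(t-\theta)^wD(\theta)$ with $w>0$, then $D=0$. Hence (1.2) has at most one solution, and $F_\ell$ depends only on $(s_{\ell+1},\dots,s_r)$.
(b) If (1.2) holds, then $F_\ell(t^{q^d})=\ell_{d-1}^{w_\ell}S_{<d}(s_{\ell+1},\dots,s_r)$ for $d\ge1$ and $0\le\ell\le r$.

**Proof.** (a) Clear denominators, so that $D\in\mathbb F_q[t,\theta]$. Replacing $\theta$ by $\theta^q$ does not change the $t$-degree, while multiplying by $(t-\theta)^w$ raises it by $w$. So $D=0$. Two solutions with the same $F_{\ell+1}$ have a difference $D=F_\ell-\tilde F_\ell$ of this kind with $w=w_\ell>0$; use descending induction on $\ell$.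

(b) The case $\ell=r$ is trivial. For $d=1$ put $\theta=t$ in (1.2). If $\ell<r-1$, both exponents are positive, so $F_\ell(t^q)=0=S_{<1}$, as a sum of depth $\ge2$ over degrees $<1$ is empty. If $\ell=r-1$, then $F_{r-1}(t^q)=P_{s_r}(t)=S_0(s_r)=1=S_{<1}(s_r)$. For the step from $d$ to $d+1$ put $\theta=t^{q^d}$ and use $(t-t^{q^d})\ell_{d-1}=\ell_d$ and Lemma 1:
$$F_\ell(t^{q^{d+1}})=\ell_d^{w_\ell}\bigl(S_{<d}(s_{\ell+1},\dots,s_r)+S_d(s_{\ell+1})S_{<d}(s_{\ell+2},\dots,s_r)\bigr)=\ell_d^{w_\ell}S_{<d+1}(s_{\ell+1},\dots,s_r).\ \square$$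

## 2. Eulerian tuples and their classification

Let $K_\infty=\mathbb F_q((1/t))$. Thakur's multizeta value of depth $r$ and weight $w=\sum s_i$ is
$$\zeta(s_1,\dots,s_r)=\lim_{d\to\infty}S_{<d}(s_1,\dots,s_r)\in K_\infty .$$
Let $\tilde\pi$ be the Carlitz period, which up to a factor in $\mathbb F_q^\times$ is $(-t)^{q/(q-1)}\prod_{i\ge1}(1-t^{1-q^i})^{-1}$. In particular
$$\tilde\pi^{q-1}=-t^q\prod_{i\ge1}(1-t^{1-q^i})^{-(q-1)}\in K_\infty. \tag{2.1}$$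

**Definition.** The tuple $(s_1,\dots,s_r)$ is *eulerian* if $\zeta(s_1,\dots,s_r)/\tilde\pi^{w}\in K$. It is *primitive* if not all $s_i$ are divisible by $p$.

The factor in $\mathbb F_q^\times$ does not matter here. Since $\zeta(ps_1,\dots,ps_r)=\zeta(s_1,\dots,s_r)^p$, an eulerian tuple stays eulerian after multiplication by $p$. As an example in depth one, the solution $F_0=\frac{t-\theta}{t-t^q}$ and Lemma 2(b) give $S_{<d}(q-1)=\frac{[d]}{[1]}\ell_{d-1}^{-(q-1)}$. In the limit $\zeta(q-1)=-\tilde\pi^{q-1}/[1]$ (the limit is computed in general in (3.1) below), so $q-1$ is eulerian.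

The question is: which tuples of depth at least $2$ are eulerian?

**Main Theorem.** Let $q>2$.

1. The eulerian tuples of depth $2$ are exactly the tuples $p^u\tau$, $u\ge0$, with $\tau$ one of $(q-1,(q-1)^2)$; $(q^n(q-1),\,q^{n+2}-1-q^n(q-1))$, $n\ge0$; $(q^n-1,(q-1)q^n)$, $n\ge1$.
2. For $r\ge3$ the eulerian tuples of depth $r$ are exactly the tuples $p^u(q^n-1,(q-1)q^n,\dots,(q-1)q^{n+r-2})$, $u\ge0$, $n\ge1$.

Consequently the primitive eulerian tuples of depth $2$ are exactly the $\tau$ in part 1, and those of depth $r>2$ are exactly the tuples $T_r=(q^n-1,(q-1)q^n,\dots,(q-1)q^{n+r-2})$, $n\ge1$. Indeed each listed $\tau$ and each $T_r$ has an entry prime to $p$ (for $n\ge1$ in the second family it is the second entry), while $p^u\tau$ with $u\ge1$ is not primitive. The question whether these lists are complete is posed in "Multizeta values for function fields: A survey"; the answer is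 that they are.

That the listed tuples are eulerian is a known result which we take as given, and their $p^u$-multiples are then eulerian too. We prove that there are no others. The published inputs are these.

* Anderson–Brownawell–Papanikolas, Ann. of Math. 160 (2004), Prop. 3.1.3 and Thm 3.1.1, stated in Section 3.
* Thakur, Finite Fields Appl. 15 (2009) 534–552, Thm 4: all multizeta values are nonzero.
* Carlitz's formula (1.3).

We also use Lucas' theorem throughout. Write $m\preccurlyeq n$ if each base-$p$ digit of $m$ is at most the corresponding digit of $n$. Then $\binom nm\not\equiv0\pmod p$ iff $m\preccurlyeq n$, and a multinomial coefficient is $\not\equiv0$ iff its parts add without carry in base $p$. For $p=3$: $4=(11)_3\preccurlyeq 7=(21)_3$, and $\binom74=35\not\equiv0$; but $2\not\preccurlyeq7$, and $\binom72=21\equiv0$. All binomial coefficients below are read mod $p$.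

## 3. Eulerian means that the system is solvable

**Theorem 3.** The tuple $s=(s_1,\dots,s_r)$ is eulerian iff (1.2) has a solution with $F_r=1$. In that case $\deg_\theta F_\ell=w_\ell/(q-1)$ for all $\ell$; all $s_i$ are divisible by $q-1$; and every tail $(s_{\ell+1},\dots,s_r)$, $\ell<r$, is eulerian. Writing $F_s=F_0$: $s$ is eulerian iff $ps$ is, and then $F_{ps}=F_s^p$.

**Step 1: a solution forces the degrees and the eulerian property.** Suppose (1.2) holds. By Lemma 2(b), $F_\ell(t^{q^d})=\ell_{d-1}^{w_\ell}S_{<d}(s_{\ell+1},\dots,s_r)$, and $S_{<d}\to\zeta(s_{\ell+1},\dots,s_r)\ne0$ by Thakur's theorem. We have $\deg_t\ell_{d-1}=q+\dots+q^{d-1}=\frac{q^d-q}{q-1}$. So $F_\ell\neq0$, and for large $d$ the $t$-degree of $F_\ell(t^{q^d})$ is $w_\ell\frac{q^d-q}{q-1}$ plus a constant. If $F_\ell=\sum_{i\le n}c_i\theta^i$ with $c_n\ne0$, it is also $nq^d+\deg c_n$ for large $d$. Hence $n=w_\ell/(q-1)$.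 These numbers being integers, $(q-1)\mid s_i$ for all $i$.

Next, $\ell_{d-1}^{q-1}=t^{q^d-q}\prod_{j=1}^{d-1}(1-t^{1-q^j})^{q-1}$, since $(-1)^{q-1}=1$ in characteristic $p$. So
$$\frac{t^{q^d}}{\ell_{d-1}^{q-1}}\longrightarrow t^q\prod_{i\ge1}(1-t^{1-q^i})^{-(q-1)}=-\tilde\pi^{q-1}. \tag{3.1}$$
Divide $F_\ell(t^{q^d})=\sum_ic_it^{iq^d}$ by $\ell_{d-1}^{w_\ell}=\ell_{d-1}^{(q-1)n}$ and let $d\to\infty$. The terms with $i<n$ tend to $0$, and we get $\zeta(s_{\ell+1},\dots,s_r)=c_n(-\tilde\pi^{q-1})^n\in K\tilde\pi^{w_\ell}$. So $s$ and all its tails are eulerian.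

**Step 2: functions whose values at $t=\theta$ are multizeta values.** For the converse we let $\theta$ play the role of the base variable and $t$ that of the function variable. Let $\mathfrak K=\overline{\mathbb F_q(\theta)}$, inside the completion $\mathbb C_\infty$ of an algebraic closure of $\mathbb F_q((1/\theta))$. For a power series $g$ in $t$ let $g^{(i)}$ be obtained by raising all coefficients to the power $q^i$, $i\in\mathbb Z$. Let $\mathcal E$ be the ring of power series in $t$ with coefficients in $\mathfrak K$ that generate a finite extension of $\mathbb F_q((1/\theta))$, and with infinite radius of convergence. The inputs from Anderson–Brownawell–Papanikolas are: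

* *Prop. 3.1.3.* If $\Phi$ is a square matrix over $\mathfrak K[t]$ with $\det\Phi(0)\ne0$ and $\psi$ is a column of power series converging on $|t|\le1$ with $\psi^{(-1)}=\Phi\psi$, then $\psi$ has entries in $\mathcal E$.
* *Thm 3.1.1.* If moreover $\det\Phi$ vanishes at most at $t=\theta$, then every relation $\rho\,\psi(\theta)=0$ with $\rho$ a row over $\mathfrak K$ lifts to $\mathcal P\psi=0$ with $\mathcal P$ a row over $\mathfrak K[t]$ and $\mathcal P(\theta)=\rho$.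

Put $\Omega=(-\theta)^{-q/(q-1)}\prod_{i\ge1}(1-t/\theta^{q^i})$. Then $\Omega^{(-1)}=(t-\theta)\Omega$, the zeros of $\Omega$ are the $\theta^{q^i}$, $i\ge1$, and we may take $\tilde\pi=1/\Omega(\theta)$ (in the variable $\theta$). Choose $0\ne c_j\in\mathbb F_q[t]$ with $Q_j=c_jP_{s_j}\in\mathbb F_q[t,\theta]$; then $Q_j^{(d)}=Q_j(t,\theta^{q^d})$ for $d\ge0$. Let $L_0=1$ and
$$L_\ell=\sum_{d_1>\dots>d_\ell\ge0}(\Omega^{s_\ell}Q_\ell)^{(d_\ell)}\cdots(\Omega^{s_1}Q_1)^{(d_1)}.$$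

*Convergence.* From $\Omega=(t-\theta^q)\Omega^{(1)}$ we get
$$\Omega^{(d)}=\frac{\Omega}{\prod_{i=1}^d(t-\theta^{q^i})}=(-\theta)^{-q^{d+1}/(q-1)}\prod_{i\ge1}(1-t/\theta^{q^{i+d}}),$$
which on $|t|\le|\theta|$ has sup norm $|\theta|^{-q^{d+1}/(q-1)}$. By Lemma 1, $Q_j^{(d)}$ has norm at most $|\theta|^{\deg_tQ_j+q^d(s_j-1)q/(q-1)}$ there. So $(\Omega^{s_j}Q_j)^{(d)}$ has norm at most $|\theta|^{\deg_tQ_j-q^{d+1}/(q-1)}$, and $L_\ell$ converges uniformly on $|t|\le|\theta|$.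

*Value.* $\Omega^{(d)}(\theta)=\Omega(\theta)/\ell_d|_{t=\theta}$, and by Lemma 1 $Q_j^{(d)}(\theta)=c_j(\theta)\,(\ell_d^{s_j}S_d(s_j))|_{t=\theta}$. So, in the variable $\theta$,
$$L_\ell(\theta)=\Bigl(\prod_{j\le\ell}c_j(\theta)\Bigr)\,\tilde\pi^{-(s_1+\dots+s_\ell)}\,\zeta(s_1,\dots,s_\ell)\neq0 . \tag{3.2}$$

*Twist.* Twisting by $(-1)$ lowers all $d_j$ by one; separate the terms with last index $-1$:
$$L_\ell^{(-1)}=L_\ell+(t-\theta)^{s_\ell}\Omega^{s_\ell}Q_\ell^{(-1)}L_{\ell-1}. \tag{3.3}$$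

*Entireness.* Put $\psi_\ell=\Omega^{w_\ell}L_\ell$ $(0\le\ell\le r)$ and $\psi_*=1$. As $w_\ell+s_\ell=w_{\ell-1}$,
$$\psi_\ell^{(-1)}=(t-\theta)^{w_\ell}\psi_\ell+(t-\theta)^{w_{\ell-1}}Q_\ell^{(-1)}\psi_{\ell-1}\quad(\text{second term absent for }\ell=0),\qquad\psi_*^{(-1)}=\psi_*. \tag{3.4}$$
This is a triangular system over $\mathfrak K[t]$ whose determinant is a power of $t-\theta$. By Prop. 3.1.3 all $\psi_\ell$ lie in $\mathcal E$. Since $w_r=0$, this includes $L_r=\psi_r$. Applying the same to $(s_1,\dots,s_\ell)$, whose last function is $L_\ell$, we see that all $L_\ell$ lie in $\mathcal E$.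

*Values at $\theta^{q^N}$.* Evaluate (3.3) at $t=\theta^{q^N}$, $N\ge0$. The last term vanishes, because of $t-\theta$ if $N=0$ and because of $\Omega$ if $N\ge1$. Since $g^{(-1)}(\theta^{q^N})^q=g(\theta^{q^{N+1}})$, we get $L_\ell(\theta^{q^{N+1}})=L_\ell(\theta^{q^N})^q$, so
$$L_\ell(\theta^{q^N})=L_\ell(\theta)^{q^N}\ne0\qquad(N\ge0). \tag{3.5}$$

**Step 3: lift the eulerian relation to a relation between functions.** Let $s$ be eulerian. By (3.2), $\kappa:=L_r(\theta)\in\mathbb F_q(\theta)$, so $\psi_r(\theta)-\kappa\psi_*(\theta)=0$. By Thm 3.1.1 there are $f_\ell,f_*\in\mathfrak K[t]$ with $\sum_\ell f_\ell\psi_\ell+f_*=0$ and $f_r(\theta)=1$. Put $g_\ell=f_\ell/f_r$, $g_*=f_*/f_r$, so $g_r=1$. Subtract $\sum_\ell g_\ell\psi_\ell+g_*=0$ from its $(-1)$-twist and use (3.4). The coefficient of $\psi_r$ is $g_r^{(-1)}-g_r=0$, and we get $\sum_{\ell<r}B_\ell\psi_\ell+B_*=0$ with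
$$B_\ell=(t-\theta)^{w_\ell}\bigl(g_\ell^{(-1)}+g_{\ell+1}^{(-1)}Q_{\ell+1}^{(-1)}\bigr)-g_\ell,\qquad B_*=g_*^{(-1)}-g_* .$$
At $t=\theta^{q^N}$, $N\gg0$, all $\psi_\ell$ with $\ell<r$ vanish, since $w_\ell\ge1$ and $L_\ell$ is entire. So the rational function $B_*$ has infinitely many zeros and $B_*=0$. Divide the remaining relation by $\Omega^{w_{r-1}}$ and evaluate again: only $\ell=r-1$ survives, so $B_{r-1}(\theta^{q^N})L_{r-1}(\theta^{q^N})=0$ for $N\gg0$, and by (3.5) $B_{r-1}=0$. Then divide by $\Omega^{w_{r-2}}$, and so on. All $B_\ell$ vanish. Twisting once,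
$$g_\ell^{(1)}=(t-\theta^q)^{w_\ell}(g_\ell+g_{\ell+1}Q_{\ell+1})\quad(\ell<r),\qquad g_r=1. \tag{3.6}$$

**Step 4: the $g_\ell$ are polynomials in $\theta$ over $K$.** We use descending induction on $\ell$. Let $0\ne d\in\mathbb F_q[t]$ with $dg_{\ell+1}\in\mathbb F_q[t,\theta]$, and put $h=dg_\ell$, $E=dg_{\ell+1}Q_{\ell+1}\in\mathbb F_q[t,\theta]$. Then $h^{(1)}=(t-\theta^q)^{w_\ell}(h+E)$.

*Denominator in $t$.* If $v\in\mathfrak K[t]$ is the monic denominator of $h$, then $v^{(1)}$ is that of $h^{(1)}$, so $v^{(1)}\mid v$. Both are monic of the same degree, so $v^{(1)}=v\in\mathbb F_q[t]$. Replacing $d$ by $dv$ we may assume $h\in\mathfrak K[t]$.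

*Integrality.* At a place of $\mathfrak K$ over a finite place of $\mathbb F_q(\theta)$ let $\|\cdot\|$ be the maximum norm of coefficients, which is multiplicative. Then $\|h^{(1)}\|=\|h\|^q$ and $\|t-\theta^q\|=1$, so $\|h\|^q\le\max(\|h\|,1)$ and $\|h\|\le1$. So the coefficients of $h$ are integral over $\mathbb F_q[\theta]$.

*Rationality.* The solution $h\in\mathfrak K[t]$ is unique, since a difference $D$ of solutions satisfies $D^{(1)}=(t-\theta^q)^{w_\ell}D$, and comparing $t$-degrees gives $D=0$. So $h$ is fixed by $\mathrm{Aut}(\mathfrak K/\mathbb F_q(\theta))$, and its coefficients lie in some $\mathbb F_q(\theta)^{1/q^n}$. If $n\ge1$, then $h=h^{(1)}/(t-\theta^q)^{w_\ell}-E$ has coefficients in $\mathbb F_q(\theta)^{1/q^{n-1}}$. So we may take $n=0$; with integrality, $h\in\mathbb F_q[\theta,t]$ and $g_\ell\in K[\theta]$.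

**Step 5: obtain (1.2).** Now $g_\ell^{(1)}=g_\ell(\theta^q)$, so (3.6) reads $g_\ell(\theta^q)=(t-\theta^q)^{w_\ell}H$ with $H=g_\ell+g_{\ell+1}Q_{\ell+1}$. Here $H\in K(\theta^q)\cap K[\theta]=K[\theta^q]$, because $K[\theta]$ is integral over the integrally closed ring $K[\theta^q]$. So $(t-\theta^q)^{w_\ell}$ divides $g_\ell(\theta^q)$ in $K[\theta^q]$, that is, $(t-\theta)^{w_\ell}\mid g_\ell$. Write $g_\ell=(t-\theta)^{w_\ell}\tilde G_\ell$; then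
$$\tilde G_\ell(\theta^q)=H=(t-\theta)^{w_\ell}\tilde G_\ell+(t-\theta)^{w_{\ell+1}}\tilde G_{\ell+1}Q_{\ell+1},$$
and $F_\ell=\tilde G_\ell/\prod_{j>\ell}c_j$ satisfies (1.2) with $F_r=1$.

**Step 6: multiples by $p$.** If $s$ is eulerian, raise (1.2) to the power $p$. By $P_{ps}=P_s^p$, the $F_\ell^p$ solve the system for $ps$, and $F_{ps}=F_s^p$ by uniqueness. Conversely let $ps$ be eulerian. By Step 1, $(q-1)\mid pw_0$, so $(q-1)\mid w_0$, and $\kappa=\zeta(s)/\tilde\pi^{w_0}\in K_\infty$ by (2.1). Now $\kappa^p\in K$ has derivative $0$ with respect to $t$, so $\kappa^p\in\mathbb F_q(t^p)=K^p$ and $\kappa\in K$. $\square$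

## 4. The map $X\mapsto1+\lambda X^q$ and the normal form of the system

By Theorem 3 we may write $s=(q-1)\alpha$ with $\alpha=(\alpha_1,\dots,\alpha_r)$ and $|\alpha|=\sum\alpha_i$. Call $\alpha$ *eulerian* if $s$ is, and write $F_\alpha=F_s$, so $\deg F_\alpha=|\alpha|$. In these units the three families of depth 2 are, with $r_i:=\frac{q^i-1}{q-1}$ (so $r_0=0$ and $r_{i+1}=qr_i+1=q^i+r_i$),
$$(1,q-1),\qquad(q^n,\,r_{n+2}-q^n)\ (n\ge0),\qquad(r_n,q^n)\ (n\ge1),$$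
and $T_r$ becomes $(r_n,q^n,\dots,q^{n+r-2})$.

**Step 1: coordinates.** The aim is to remove $t$ and $\theta$ in favor of one variable and one parameter. Put
$$\lambda=[1]^{q-1},\quad\mu=\lambda^{-1},\quad X=\frac{t-\theta}{t-t^q},\quad Z=\lambda X^q,\quad X_i=\frac{[i]}{[1]},\quad\beta_i=X_i^{-1},\quad k_0=\mathbb F_p(\lambda).$$
Then $K[\theta]=K[X]$. As $\lambda=(t-t^q)^{q-1}$, we have $\lambda X^q=\frac{t^q-\theta^q}{t-t^q}$. So the substitution $\theta\mapsto\theta^q$ is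
$$X\mapsto1+\lambda X^q=1+Z,\qquad\text{and}\qquad(t-\theta)^{q-1}=\lambda X^{q-1}. \tag{4.1}$$
The value of $X$ at $\theta=t^{q^i}$ is $X_i$. From $[i]=\sum_{j<i}[1]^{q^j}$ and $[i+1]=[i]^q+[1]$,
$$X_i=\sum_{j<i}\lambda^{r_j},\qquad X_1=1,\qquad X_{i+1}=1+\lambda X_i^q. \tag{4.2}$$
Let $v$ be the valuation of $k_0$ with $v(\mu)=1$, so $v=-\deg_\lambda$, and let $\mathcal O$ be its valuation ring. Bars denote reduction mod $\mu$. By (4.2), $v(X_i)=-r_{i-1}$ and $\beta_i\in\mu^{r_{i-1}}(1+\mu\mathcal O)$. In particular the $X_i$ $(i\ge1)$ are nonzero and distinct.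

**Step 2: the polynomials $P_s$.** We have $\frac{t^{q^k}-\theta}{[k]}=1+\frac{t-\theta}{[k]}=1-\beta_kX$, so for $j<i$ $\frac{t^{q^i}-\theta^{q^j}}{t^{q^i}-t^{q^j}}=(1-\beta_{i-j}X)^{q^j}$. In $p_i$ ($i\ge1$) separate the factor $(t-\theta)^{q^i}$ of the numerator and the factor $[i]$ of $D_i$:
$$p_i=\frac{(t-\theta)^{q^i}}{[i]}\prod_{k=1}^{i-1}(1-\beta_kX)^{q^{i-k}}=-\beta_i\lambda^{r_i}X^{q^i}\prod_{k=1}^{i-1}(1-\beta_kX)^{q^{i-k}}.$$
Since $\lambda^{r_i}X^{q^i}=\lambda^{r_{i-1}}Z^{q^{i-1}}$ and $(1-\beta_kX)^q=1-\beta_k^q\mu Z$, this is $-\eta_iZ^{q^{i-1}}$ with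
$$\eta_i=\beta_i\lambda^{r_{i-1}}\prod_{k=1}^{i-1}(1-\beta_k^q\mu Z)^{q^{i-k-1}}\in1+\mu\mathcal O[Z],\qquad\eta_1=1.$$
Hence
$$R_a:=P_{(q-1)a}=[y^{(q-1)a-1}]\Bigl(1-y+\sum_{i\ge1}\eta_iZ^{q^{i-1}}y^{q^i}\Bigr)^{-1}\in\mathcal O[Z],\qquad R_a(0)=1, \tag{4.3}$$
where $[y^n]$ denotes coefficient extraction. Also $R_{pa}=R_a^p$.

**Step 3: depth one.** The aim is an explicit $F_{(b)}$ for every $b\ge1$. Taking logarithmic derivatives in (1.3), $\sum_{\deg a<d}\frac1{z-a}=e_d'(0)/e_d(z)$, including $a=0$. Since $\sum_{a\ne0,\deg a<d}a^{-s}$ is $-S_{<d}(s)$ if $(q-1)\mid s$ and $0$ otherwise,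
$$1+\sum_{s\ge1,\,(q-1)\mid s}S_{<d}(s)z^s=\frac{ze_d'(0)}{e_d(z)}=\Bigl(\sum_{i=0}^d\frac{\ell_d}{D_i\ell_{d-i}^{q^i}}z^{q^i-1}\Bigr)^{-1}.$$
Put $z=y\ell_{d-1}$, $d\ge1$, $\theta=t^{q^d}$. The coefficient for $i=0$ is $1$, and for $i\ge1$ the coefficient of $y^{q^i-1}$ is
$$\frac{\ell_d}{\ell_{d-1}}\cdot\frac{(\ell_{d-1}/\ell_{d-i})^{q^i}}{D_i}=\frac{t-\theta}{D_i}\prod_{j=1}^{i-1}(t^{q^i}-\theta^{q^j})=-\beta_iX\prod_{k=1}^{i-1}(1-\beta_kX)^{q^{i-k}}.$$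
For $i>d$ the middle product vanishes (factor $j=i-d$). Put $Y=y^{q-1}$, so $y^{q^i-1}=Y^{r_i}$, and define $G_b\in k_0[X]$ by
$$\sum_{b\ge0}G_bY^b=\Bigl(1-\sum_{i\ge1}Y^{r_i}\beta_iX\prod_{k=1}^{i-1}(1-\beta_kX)^{q^{i-k}}\Bigr)^{-1}. \tag{4.4}$$
Then $G_b=\ell_{d-1}^{(q-1)b}S_{<d}((q-1)b)$ at $\theta=t^{q^d}$, $d\ge1$. Multiply $S_{<d+1}=S_{<d}+S_d$ by $\ell_d^{(q-1)b}$. We obtain, at infinitely many points and hence identically,
$$G_b(1+Z)=\lambda^bX^{(q-1)b}G_b+R_b. \tag{4.5}$$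
So $F_{(b)}=G_b$, and every $(b)$ is eulerian. By (4.4), $X\mid G_b$ for $b\ge1$, and $G_b=X^b$ for $1\le b\le q$, since $r_2=q+1$. For $q=3$ one reads off $G_4=X^4+\beta_2X(1-X)^3=(1-\beta_2)X^4+\beta_2X$.

**Step 4: the master equation.** For $\alpha$ of weight $m=|\alpha|$ put $UF_\alpha=\lambda^mX^{(q-1)m}F_\alpha$, and $UF_\emptyset=1$. With $a=\alpha_1$ and $\alpha'=(\alpha_2,\dots,\alpha_r)$, equation (1.2) for $\ell=0$ reads
$$F_\alpha(1+Z)=UF_\alpha+UF_{\alpha'}\cdot R_a, \tag{4.6}$$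
where $F_\alpha(1+Z)$ is the polynomial $F_\alpha$ in $X$ evaluated at $1+Z$.

**Step 5: shape of $F_\alpha$.** We have $F_\alpha\in k_0[X]$, by induction on depth: choose a $k_0$-linear projection $K\to k_0$ fixing $1$ and apply it to the coefficients of $F_\alpha$. This gives another solution of (4.6), and Lemma 2(a) says the solution is unique. Next, $UF_\alpha\in k_0[Z]$ by induction, since $F_\alpha(1+Z)$, $UF_{\alpha'}$ and $R_a$ lie in $k_0[Z]$. So $X^{(q-1)m}F_\alpha$ involves only powers of $X^q$, and all exponents in $F_\alpha$ are $\equiv m\pmod q$. With $M=\lfloor m/q\rfloor$ and $e=m-qM$,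
$$F_\alpha=\sum_{k=0}^Mc_kX^{m-qk}=X^ef_\alpha(X^q),\quad f_\alpha(W)=\sum_kc_kW^{M-k},\quad UF_\alpha=\sum_kc_k\lambda^kZ^{m-k}=Z^{m-M}\lambda^Mf_\alpha(\mu Z), \tag{4.7}$$
with $c_0\ne0$, as $\deg F_\alpha=m$. Note that
$$m-M=\lceil(q-1)m/q\rceil\ge1,\qquad\mathrm{ord}_ZUF_\alpha=\frac{(q-1)m+\mathrm{ord}_XF_\alpha}q,\qquad UF_{p\alpha}=(UF_\alpha)^p. \tag{4.8}$$
Let $Z_i=\lambda X_i^q\ne0$. By (4.7), *the order of $f_\alpha$ at $W=X_i^q$ equals the order of $UF_\alpha$ at $Z=Z_i$*; call it $\omega_i(\alpha)$. By (4.8), $\omega_i(Q\alpha)=Q\,\omega_i(\alpha)$ for $Q$ a power of $p$.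

## 5. The pairs $(1,b)$ with $b\le q$, by hand

Here $G_b=X^b$, so $UG_b=\lambda^bX^{qb}=Z^b$. Also $R_1=[y^{q-2}](1-y+\cdots)^{-1}=1$. Equation (4.6) becomes $F(1+Z)=UF+Z^b$ with $m=b+1$.

If $b\le q-2$, then $M=0$ and $F=cX^m$, so $c(1+Z)^m=cZ^m+Z^b$. The constant term gives $c=0$, and then $0=Z^b$. So $(1,b)$ is not eulerian.

If $b=q-1$, then $F=c_0X^q+c_1$, so $c_0(1+Z^q)+c_1=c_0Z^q+c_1\lambda Z^{q-1}+Z^{q-1}$. This holds for $c_1=-\mu$, $c_0=\mu$, so $F_{(1,q-1)}=\mu(X^q-1)$ and $(1,q-1)$ is eulerian.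

If $b=q$, then $F=c_0X^{q+1}+c_1X$, and
$$c_0(1+Z)(1+Z^q)+c_1(1+Z)=c_0Z^{q+1}+c_1\lambda Z^q+Z^q$$
holds iff $c_1=-c_0$ and $c_0(1+\lambda)=1$. So $F_{(1,q)}=\beta_2X(X^q-1)$ and $(1,q)$ is eulerian.

Two features recur in general: comparing low-order terms in $Z$ kills most tuples, and $f_\alpha$ is divisible by a power of $W-1=W-X_1^q$.

## 6. Reduction mod $\mu$ and zeros of $f_\alpha$

The natural first attempt at (4.6) is to reduce it mod $\mu$, since then $\eta_i$ becomes $1$ and everything is binomial. This section carries it out.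

We use the formal residue: over a field $L$, $\mathrm{Res}\,g\,dx$ is the coefficient of $x^{-1}$ in $g\in L((x))$, and it does not change when computed with another uniformizer.

**Lemma 4.** For $a,b\ge1$:
(a) $UG_b\in\mathcal O[Z]$, and $V_b:=\overline{UG_b}=\sum_{0\le k\le b/q}\binom bkZ^{b-k}$.
(b) $\bar R_a=\sum_{0\le j<(q-1)a/q}\binom ajZ^j$.
(c) $R_a(\lambda)$, the value at $Z=\lambda$, is $\sum_j(-\lambda)^j\binom{(q-1)a-1-(q-1)j}j$ over $j\ge0$ with $qj\le(q-1)a-1$.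

**Proof of (a).** We rescale (4.4) so that it becomes $\mu$-integral. Let $\varpi^q=\mu$, $X=\varpi\hat X$ (so $\hat X^q=Z$), $Y=\varpi^{-1}\hat Y$. Since $\varpi^{1-r_i}=\varpi^{-qr_{i-1}}=\lambda^{r_{i-1}}$, (4.4) becomes
$$\sum_bG_b\varpi^{-b}\hat Y^b=(1-\hat XT)^{-1},\qquad T=\sum_{i\ge1}\eta_i\hat Y^{r_i}.$$
As $r_i\equiv1\pmod q$ for $i\ge1$, $[\hat Y^b]T^n=0$ unless $n\equiv b\pmod q$. Now $UG_b=\varpi^{-qb}(\varpi\hat X)^{(q-1)b}G_b=\varpi^{-b}\hat X^{(q-1)b}G_b$, so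
$$UG_b=\sum_{n\ge1,\,n\equiv b\,(q)}Z^{((q-1)b+n)/q}\,[\hat Y^b]T^n\in\mathcal O[Z]. \tag{6.1}$$
Mod $\mu$, $T$ becomes $\rho(Y)=\sum_{i\ge1}Y^{r_i}$ (writing $Y$ for $\hat Y$). By $qr_i+1=r_{i+1}$, $\rho=Y(1+\rho^q)$. So $Y=\rho/(1+\rho^q)$ and $dY=d\rho/(1+\rho^q)$. Hence
$$[Y^b]\rho^n=\mathrm{Res}\,\rho^nY^{-b-1}dY=\mathrm{Res}\,\rho^{n-b-1}(1+\rho^q)^b\,d\rho=\binom b{(b-n)/q}.$$
With $n=b-qk\ge1$ the exponent of $Z$ is $b-k$, which is (a) with $0\le k<b/q$. The term $k=b/q$ (if $q\mid b$) may be added since $\binom b{b/q}\equiv0$: at the place of the lowest nonzero digit of $b/q$, $b$ has digit $0$.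

**Proof of (b).** By (a), $G_a=\sum_kg_kX^{a-qk}$ with $g_k\in\mu^k\mathcal O$ and $\bar g_0=1$. So $\overline{G_a(1+Z)}=(1+Z)^a$. By (4.5), $\bar R_a=(1+Z)^a-V_a$, and $V_a$ consists of the terms of $(1+Z)^a$ of degree $\ge(q-1)a/q$.

**Proof of (c).** At $Z=\lambda$ the factor $k=1$ of $\eta_i$, $i\ge2$, is $1-\mu\lambda=0$, and $\eta_1=1$. So $R_a(\lambda)=[y^{(q-1)a-1}](1-y+\lambda y^q)^{-1}$; expand $(1-y+\lambda y^q)^{-1}=\sum_j(-\lambda)^jy^{qj}(1-y)^{-j-1}$. $\square$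

**Lemma 5.** Let $\alpha=(a,\alpha')$ be eulerian of depth $\ge2$, $m=|\alpha|$, $M=\lfloor m/q\rfloor$. Assume $UF_{\alpha'}\in\mathcal O[Z]$ with reduction $V_{\alpha'}\ne0$ divisible by $Z$.
(i) $UF_\alpha\in\mathcal O[Z]$, and $V_\alpha:=\overline{UF_\alpha}=-V_{\alpha'}\bar R_a$, again nonzero and divisible by $Z$. Moreover $\mathrm{ord}_ZV_{\alpha'}\ge m-M$, so $q\,\mathrm{ord}_ZV_{\alpha'}\ge(q-1)m$.
(ii) If a finite product $\prod_i(W-X_i^q)^{I_i}$ divides $f_\alpha$, with quotient $\varphi$, then $\deg V_\alpha\le m-\sum I_i$, and all coefficients of $\varphi$ have $v\ge\sum r_iI_i$.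
(iii) $q\,\omega_1(\alpha)=\mathrm{ord}_ZF_\alpha(1+Z)\ge\min(m-M,\mathrm{ord}_ZUF_{\alpha'})$, and $q\,\omega_{i+1}(\alpha)\ge\min(\omega_i(\alpha),\omega_i(\alpha'))$ for $i\ge1$.

The hypothesis always holds: tails of eulerian tuples are eulerian, $V_b$ is nonzero and divisible by $Z$ by Lemma 4(a), and (i) passes the property on. So Lemma 5 applies to every eulerian tuple of depth $\ge2$.

**Proof of (i).** Let $N=-\min_kv(c_k\lambda^k)$ in (4.7) and suppose $N>0$. Multiply (4.6) by $\mu^N$ and reduce; the last term goes to $0$. Since $v(c_k)\ge k-N$, $\mu^Nc_k$ reduces to $0$ for $k\ge1$. Put $\kappa_k=\overline{\mu^Nc_k\lambda^k}$. We get $\kappa_0(1+Z)^m=\sum_{k\le M}\kappa_kZ^{m-k}$. As $m-M\ge1$, the constant term gives $\kappa_0=0$. Then all $\kappa_k=0$, contradicting the choice of $N$. So $N\le0$, that is, $UF_\alpha\in\mathcal O[Z]$ and $c_k\in\mu^k\mathcal O$. Reducing (4.6) itself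 gives $\bar c_0(1+Z)^m=V_\alpha+V_{\alpha'}\bar R_a$, and the constant term gives $\bar c_0=0$. So $V_\alpha=-V_{\alpha'}\bar R_a$. It is divisible by $Z^{m-M}$ by (4.7), and $\bar R_a(0)=1$.

**Proof of (ii).** By (i), $\lambda^Mf_\alpha(\mu Z)\in\mathcal O[Z]$. Write $\mu Z-X_i^q=-X_i^q(1-\mu X_i^{-q}Z)$, where $v(\mu X_i^{-q})=1+qr_{i-1}=r_i\ge1$. So
$$\lambda^Mf_\alpha(\mu Z)=\pm\prod_i(1-\mu X_i^{-q}Z)^{I_i}\cdot\Phi,\qquad\Phi=\lambda^M\varphi(\mu Z)\prod_iX_i^{qI_i}.$$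
The factors $1-\mu X_i^{-q}Z$ have Gauss norm $1$ and reduce to $1$. By Gauss's lemma $\Phi\in\mathcal O[Z]$ and $V_\alpha=\pm Z^{m-M}\bar\Phi$. As $\deg\Phi\le M-\sum I_i$, the degree bound follows. The coefficient of $Z^j$ in $\Phi$, $j\le M-\sum I_i$, gives
$$v(\varphi_j)\ge M-j+q\sum r_{i-1}I_i\ge\sum(1+qr_{i-1})I_i=\sum r_iI_i.$$

**Proof of (iii).** $F_\alpha(1+Z)=(1+Z)^ef_\alpha(1+Z^q)$. As $X_1=1$, its order at $Z=0$ is $q\,\omega_1(\alpha)$. At $Z_i$ we have $1+Z_i=X_{i+1}\ne0$ and $1+Z^q-X_{i+1}^q=(Z-Z_i)^q$, so the order there is $q\,\omega_{i+1}(\alpha)$. Now use (4.6): $UF_\alpha$ is divisible by $Z^{m-M}$, and $UF_\alpha$, $UF_{\alpha'}$ have orders $\omega_i(\alpha)$, $\omega_i(\alpha')$ at $Z_i$. $\square$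

## 7. The degree of $R_a(\lambda)$

**Lemma 6.** Let $P=p^N$, $a=P+a'$ with $a'\ge0$, and $x:=P-(q-1)a'\ge1$. If $x$ is not a power of $p$, then $\deg_\lambda R_a(\lambda)\ge a'+\frac P{q-1}$. If $x=p^k$, then $f\mid N-k$, and with $\nu=(N-k)/f$: $P=p^kq^\nu$, $a'=p^kr_\nu$, $a=p^kr_{\nu+1}$.

**Proof when $x=p^k$.** We have $k\le N$ and $p^N\equiv p^k\pmod{p^f-1}$, and $p$ has order $f$ mod $p^f-1$ (as $q>2$). So $f\mid N-k$, and $a'=(P-p^k)/(q-1)=p^kr_\nu$, $a=p^k(q^\nu+r_\nu)=p^kr_{\nu+1}$.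

**Reduction to digits when $x$ is not a power of $p$.** Then $x<P$, so $a'\ge1$, $P\ge1+(q-1)=q$ and $N\ge f$. We have $(q-1)a-1=qP-1-x$. In Lemma 4(c) put $i=(q-1)a-1-qj$; the coefficient of $(-\lambda)^j$ is $\binom{i+j}j$. So it suffices to find $i,j\ge0$ that add without carry in base $p$, with
$$i+qj=qP-1-x,\qquad j\ge a'+\tfrac P{q-1}.$$
For example, let $q=3$, $P=9$, $a'=1$, so $x=7=(21)_3$ and we need $i+3j=19$, $j\ge5.5$. Take $j=6=(20)_3$, $i=1$; indeed $\binom76=7\not\equiv0$. The next step produces exactly this pair.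

**A greedy choice of digits.** Write $x=\sum_{k<N}x_kp^k$ in base $p$ and $x_k=0$ for $k\ge N$. For $0\le k<N$ define recursively
$$s_k=x_k+j_{k-f},\qquad j_k=\min(s_k,\,p-1-x_{k+f}),\qquad j_k=0\text{ for }k<0.$$
Since $j_{k-f}\le p-1-x_k$, $0\le s_k\le p-1$. Put $j=\sum_{k<N}j_kp^k$ and $i=\sum_{k<N+f}i_kp^k$ with $i_k=p-1-x_k-j_{k-f}$. So $i_k=p-1-s_k$ for $k<N$ and $i_k=p-1-j_{k-f}$ for $N\le k<N+f$; these are digits. Then $i+qj=(p^{N+f}-1)-x=qP-1-x$. There is no carry, since $j_k\le s_k$ for $k<N$, and $j$ has no digits at places $k\ge N$.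

**Size of $j$.** Let $E=\sum_{c=0}^{f-1}j_{N-f+c}p^c$, so the top $f$ digits of $j$ contribute $EP/q$. Since $s_k\ge j_k$,
$$x=\sum_{k<N}s_kp^k-q\sum_{k<N-f}j_kp^k\ge j-q\Bigl(j-\frac{EP}q\Bigr),\qquad\text{so}\qquad j\ge\frac{EP-x}{q-1}=a'+\frac{(E-1)P}{q-1}.$$
If $E\ge2$ we are done. We have $s_{k+f}=\min(s_k+x_{k+f},p-1)$, so by induction $s_k=\min\bigl(p-1,\sum_{k'\le k,\,k'\equiv k\,(f)}x_{k'}\bigr)$. Also $j_k=s_k$ for $N-f\le k<N$. So $E=\sum_cp^c\min(p-1,\sigma_c)$ with $\sigma_c=\sum_{k\equiv N+c\,(f)}x_k$. $E=0$ would give $x=0$, which is impossible. Let $E=1$. Then all nonzero $x_k$ have $k\equiv N\pmod f$, and $\min(p-1,\sigma_0)=1$. If $p>2$, then $\sigma_0=1$ and $x$ is a power of $p$, which is excluded.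

**The remaining case $p=2$, $E=1$.** The binary choice was too cautious here, and we allow base-$q$ digits up to $2$ in $j$. Now $q\ge4$. Write $N=c+fn$ with $0\le c<f$, $n\ge1$, so $P=2^cq^n$ and $x=2^cx'$ with $x'=\sum_{\kappa\in\mathcal K}q^\kappa$, $\mathcal K\subset[0,n-1]$, $|\mathcal K|\ge2$. Let $x'_\kappa\in\{0,1\}$ be the base-$q$ digits of $x'$. Put $J_\kappa=\min(2,|\mathcal K\cap[0,\kappa]|)$ for $0\le\kappa<n$, $J_{-1}=J_n=0$, and $s_\kappa=x'_\kappa+J_{\kappa-1}\in\{0,1,2,3\}$ for $0\le\kappa\le n$. Then $J_\kappa\preccurlyeq s_\kappa$. Indeed, if $\kappa<n$ and $x'_\kappa=0$, then $J_\kappa=J_{\kappa-1}=s_\kappa$. If $x'_\kappa=1$, then $(J_{\kappa-1},J_\kappa,s_\kappa)$ is $(0,1,1)$, $(1,2,2)$ or $(2,2,3)$. And $J_n=0$.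

Let $j'=\sum_{\kappa<n}J_\kappa q^\kappa$, and let $i'$ have base-$q$ digits $q-1-s_\kappa$, $0\le\kappa\le n$; these are the binary complements of the $s_\kappa\le3\le q-1$. So $i',j'$ add without carry, and $i'+qj'=q^{n+1}-1-x'$. Moreover
$$x'=\sum_{\kappa<n}s_\kappa q^\kappa-q\sum_{\kappa\le n-2}J_\kappa q^\kappa\ge j'-q(j'-J_{n-1}q^{n-1}),\qquad J_{n-1}=2,$$
so $(q-1)j'\ge2q^n-x'$. Put $j=2^cj'$, $i=2^ci'+2^c-1$. There is no carry, $i+qj=2^c(q^{n+1}-1-x')+2^c-1=qP-1-x$, and $j\ge\frac{2P-x}{q-1}=a'+\frac P{q-1}$. $\square$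

## 8. Eulerian pairs: what reduction mod $\mu$ decides

Let $(a,b)$ be eulerian, $m=a+b$, $M=\lfloor m/q\rfloor$, $F=F_{(a,b)}$, $f=f_{(a,b)}$, and
$$I:=\Bigl\lceil\frac{(q-1)b+1}{q^2}\Bigr\rceil\ge1.$$

**Step 1: $(W-1)^I\mid f$.** Since $X\mid G_b$, (4.8) gives $\mathrm{ord}_ZUG_b\ge\frac{(q-1)b+1}q$. Also $m-M\ge\frac{(q-1)m}q\ge\frac{(q-1)b+1}q$. So $q\,\omega_1\ge\frac{(q-1)b+1}q$ by Lemma 5(iii), that is, $\omega_1(a,b)\ge I$.

**Step 2: four conditions.** These are the consequences we shall use.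

* **(A)** $\binom bk\equiv0$ whenever $\frac mq-a<k\le\frac bq$. In particular (take $k=0$) $b\ge(q-1)a$.
* **(B)** $\deg\bar R_a\le a-I$, that is, $\binom aj\equiv0$ for $a-I<j<\frac{(q-1)a}q$.
* **(C)** $\deg_\lambda R_a(\lambda)\le a-I$.
* **(D)** All coefficients of $f$, hence of $F(1+Z)=(1+Z)^ef(1+Z^q)$, have $v\ge I$.

(A): by Lemma 5(i), $V_b$ has no terms $Z^{b-k}$ with $b-k<\frac{(q-1)m}q$, that is, with $k>\frac mq-a$; use Lemma 4(a). For $k=0$: $\binom b0=1$ forces $\frac mq-a\ge0$. Note $\frac mq-a=\frac{b-(q-1)a}q$.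

(B): $\deg V_b=b$, and $\deg V_{(a,b)}=b+\deg\bar R_a\le m-I$ by Lemma 5(ii); use Lemma 4(b).

(C): put $X=1$, $Z=\lambda$ in (4.6). Here $F(1)=f(1)=0$, so $UF=0$. Also $G_b(1)=1$, by putting $X=0$ in (4.5). So $F(1+\lambda)=\lambda^bR_a(\lambda)$. Write $f=(W-1)^I\varphi$, where the coefficients of $\varphi$ have $v\ge r_1I=I$ by Lemma 5(ii) and $\deg\varphi\le M-I$. At $W=(1+\lambda)^q$ we have $W-1=\lambda^q$, so
$$v(F(1+\lambda))\ge-e-qI-q(M-I)+I=I-m .$$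

(D): $f=(W-1)^I\varphi$ with the coefficients of $\varphi$ of $v\ge I$.

**Step 3: $P\ge\frac{(q-1)a}q$ for the leading power $P$ of $a$.** Let $P=p^N\le a<pP$, $a=P+a'$. We have $\binom a{a-P}=\binom aP\not\equiv0$, and $a-P<\frac{(q-1)a}q$ as $a<qP$. So (B) gives
$$I\le P,\qquad\text{hence}\qquad(q-1)b+1\le q^2P. \tag{8.1}$$
Suppose $P<\frac{(q-1)a}q$. By (B) with $j=P$, $I\le a-P=a'$. As $I>\frac{(q-1)b}{q^2}\ge\frac{(q-1)^2(P+a')}{q^2}$, the inequalities $I\le a'$ and $I\le P$ give $(q-1)^2P<(2q-1)a'$ and $(q-1)^2a'<(2q-1)P$. Multiplying, $(q-1)^2<2q-1$, so $q=3$. Then $a'>\frac45P$, $b\ge2a>3.6P$, $b<4.5P$ by (8.1), and $\frac m3-a=\frac{b-2a}3<0.3P$. Write $b=3P+b^-$ with $0.6P<b^-<1.5P$. If $b^-\ge P$, then $b$ has digit $1$ at the place of $P$, so $\binom bP\not\equiv0$ with $0.3P<P\le b/3$, contradicting (A). If $b^-<P$, then $\binom b{b^-}\not\equiv0$ with $0.3P<b^-\le b/3$, contradicting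 (A).

So $(q-1)a'\le P$ and $a'<P$. Since $q-1>1$ is prime to $p$, $P\ne(q-1)a'$, so $x:=P-(q-1)a'\ge1$.

**Step 4: the case $b<qP$.** As $b\ge(q-1)a\ge(q-1)P$, $b=(q-1)P+b''$ with $0\le b''<P$. Here $b''\preccurlyeq b$, and $b''\le b/q$ since $(q-1)b''\le(q-1)P$. So by (A) $b''\le\frac mq-a=\frac{a'+b''}q-a'$, whence $a'=b''=0$. Thus $(a,b)=P(1,q-1)$, which is in the list.

**Step 5: the case $b=qP+b'$, $b'\ge0$.** By (8.1), $b'<\frac{qP}{q-1}<2P$. If $b'\ge P$, then $P\preccurlyeq b$ and $P\le b/q$, so by (A) $P\le\frac{b-(q-1)a}q\le\frac{P+b'}q$. This gives $(q-1)P\le b'<\frac{qP}{q-1}$, so $(q-1)^2<q$, which is false. So $b'<P$, $b'\preccurlyeq b$, $b'\le b/q$, and (A) gives $b'\le\frac{P+a'+b'}q-a'$, that is,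
$$(q-1)(a'+b')\le P. \tag{8.2}$$

**Step 6: determination of $a$.** We have $I>\frac{(q-1)b}{q^2}\ge\frac{(q-1)P}q$, so (C) gives $\deg_\lambda R_a(\lambda)<a'+\frac Pq<a'+\frac P{q-1}$. By Lemma 6, $x=p^k$, and using (8.2),
$$P=p^kq^\nu,\quad a=p^kr_{\nu+1},\quad b=p^kq^{\nu+1}+b',\quad(q-1)b'\le x=p^k. \tag{8.3}$$
If $b'=0$, then $(a,b)=p^k(r_n,q^n)$ with $n=\nu+1$, in the list.

**Step 7: normalization when $b'>0$.** Then $b'<p^k$, so the exact power $p^u$ of $p$ dividing $b'$ has $u<k$ and divides $a,b,P,a'$. By Theorem 3, $(a,b)/p^u$ is eulerian, so (A)–(D) hold for it; and (8.2), (8.3) hold for it with $P,a',b',k$ replaced by $P/p^u,a'/p^u,b'/p^u,k-u$. As the list is closed under multiplication by $p$, we may assume $p\nmid b'$ and $k\ge1$. Then $p^k\ge q-1$ and $p\nmid q-1$ give $p^k\ge q$, so $q\mid P$. Put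
$$x_b=P-(q-1)b'.$$
By (8.2), and since $q-1>1$ is prime to $p$, $x_b\ge1$; also $p\nmid x_b$.

If $x_b=1$, then $P\equiv1\pmod{q-1}$, so $P=q^n$ with $n\ge1$, and $b'=r_n$. By (8.3), $q^n-1\le p^k=q^{n-\nu}$, so $\nu=0$, $a=q^n$, $b=q^{n+1}+r_n=r_{n+2}-q^n$, in the list. **From now on assume $x_b\ge2$;** we must derive a contradiction.

**Where the first approach stops.** Conditions (A), (B), (C) cannot give this contradiction. Take $q=3$ and $(a,b)=(9,28)$, so $P=9$, $a'=0$, $b'=1$, $x_b=7$. Then $m=37$ and $I=\lceil57/9\rceil=7$. (A) asks $\binom{28}k\equiv0$ for $4\le k\le9$, which holds since $28=(1001)_3$. (B) asks $\binom9j\equiv0$ for $3\le j\le5$, which holds. For (C), $R_9=R_1^9=1$ has degree $0\le2$. All three conditions hold, and yet $(9,28)$ is not in the list. What remains unused is (D): every coefficient of $F(1+Z)$ must be divisible by $\mu^I$, a high power of $\mu$. By (4.6),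 the part of $F(1+Z)$ below $Z^{m-M}$ is that of $UG_b\cdot R_a$. So we should expand $UG_b$ to higher order in $\mu$ and look for a low-order coefficient of small valuation.

## 9. An exact formula for $UG_b$

**A recursion for $\eta_i$.** The aim is to measure the failure of $\eta_{i+1}=\eta_i^q$, which would be the situation mod $\mu$. From $\beta_{i+1}^{-1}=\lambda\beta_i^{-q}+1$ we get $\lambda\beta_{i+1}/\beta_i^q=1-\beta_{i+1}$ and $\beta_i^q\mu=\beta_{i+1}/(1-\beta_{i+1})$. Comparing the definitions of $\eta_{i+1}$ and $\eta_i$,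
$$\eta_{i+1}=\eta_i^q\cdot\frac{\lambda\beta_{i+1}}{\beta_i^q}(1-\beta_i^q\mu Z)=\eta_i^q\bigl(1-\beta_{i+1}(1+Z)\bigr).$$
Put
$$\varepsilon_{i+1}:=\eta_i^q-\eta_{i+1}=\beta_{i+1}(1+Z)\eta_i^q\in\mu^{r_i}\mathcal O[Z],\qquad\mathcal E(s)=\sum_{i\ge1}\varepsilon_{i+1}s^{r_i}. \tag{9.1}$$

**Lemma 7.** With $b_z=b-qz$,
$$UG_b=\sum_{0\le z\le(b-1)/q}Z^{b-z}\sum_{0\le\kappa\le(b_z-1)/q}\binom{b_z}\kappa Z^{-\kappa}\,[s^z](1-\mathcal E(s))^{b_z-\kappa}.$$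

**Proof.** *A change of variables.* In (6.1) put $\hat Y=y^{q-1}$, $\xi=y^q$, $j=\frac{(q-1)b+n}q$. Since $yT(y^{q-1})=\sum_{i\ge1}\eta_iy^{q^i}=\sum_{i\ge1}\eta_i\xi^{q^{i-1}}=:u$, we have $[\hat Y^b]T^n=[y^{(q-1)b+n}]u^n=[\xi^j]u^n$. Let
$$w=\xi-\sum_{i\ge2}\varepsilon_i\xi^{q^{i-1}}.$$
We claim $w=u-u^q$. Let $\mathcal L=\sum_{i\ge0}w^{q^i}$. It has the form $\sum_{i\ge1}A_i\xi^{q^{i-1}}$, and $\mathcal L=w+\mathcal L^q$ gives $A_1=1$, $A_i=A_{i-1}^q-\varepsilon_i$. This is the recursion of the $\eta_i$, so $A_i=\eta_i$ and $u=\mathcal L$, whence $w=u-u^q$. Moreover $d\xi=dw=du$, since all other terms are $p$-th powers of $\xi$, respectively $u$. All of $\xi,w,u$ are uniformizers of $k_0(Z)((\xi))$.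

*First expansion.* $[\xi^j]u^n=\mathrm{Res}\,u^n\xi^{-j-1}du$. Since $w=\xi(1-\mathcal E(\xi^{q-1}))$, we can write $\xi^{-j-1}=\sum_{z\ge0}A'_zw^{-j-1+(q-1)z}$ with
$$A'_z=\mathrm{Res}\,\xi^{-j-1}w^{j-(q-1)z}d\xi=[s^z](1-\mathcal E(s))^{j-(q-1)z}\qquad(s=\xi^{q-1}).$$

*Second expansion.* Put $\kappa=b-j-z$. Since $n=qj-(q-1)b$, $j-n=(q-1)(b-j)$. With $w=u(1-u^{q-1})$,
$$\mathrm{Res}\,u^nw^{-j-1+(q-1)z}du=[u^{(q-1)\kappa}](1-u^{q-1})^{-(j-(q-1)z+1)}.$$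
This is $0$ if $\kappa<0$. If $\kappa\ge0$, then $z\le b-j$, so $j-(q-1)z\ge qj-(q-1)b=n\ge1$, and the residue is $\binom{j-(q-1)z+\kappa}\kappa=\binom{b-qz}\kappa$. Here $j-(q-1)z=b_z-\kappa$ and $j=b-z-\kappa$. The condition $n=b_z-q\kappa\ge1$ is $q\kappa\le b_z-1$, and it implies $qz\le b-1$. Conversely each such pair $(z,\kappa)$ comes from one pair $(n,z)$. $\square$

**The terms for $b=qP+b'$.** By (9.1) the terms with index $z$ lie in $\mu^z\mathcal O[Z]$. We sort them by $z$.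

*If $qz\le b'$:* here $b_z=qP+(b'-qz)$ with $0\le b'-qz<P$, and $\kappa<2P\le qP$. So $\binom{b_z}\kappa\not\equiv0$ forces $\kappa\preccurlyeq b'-qz$, hence $\kappa\le b'-qz$, and the $Z$-exponent is $b-z-\kappa\ge qP$. By (8.2), $(q-1)m=(q^2-1)P+(q-1)(a'+b')\le q^2P$, so $qP\ge\lceil(q-1)m/q\rceil=m-M$. These terms have $Z$-order $\ge m-M$.

*If $b'<qz<P$:* here $b_z=(q-1)P+B_z$ with $B_z:=P+b'-qz\in(b',P)$. Now $\kappa\le(b_z-1)/q<P$, so $\binom{b_z}\kappa=\binom{B_z}\kappa$. All $\kappa\le B_z$ occur, since $qB_z\le(q-1)P+B_z-1$. Also $(1-\mathcal E)^{(q-1)P}\equiv1$ mod $s^P$, and $P>z$. So the $z$-term is $Z^{b-z}[s^z](1+Z^{-1}-\mathcal E)^{B_z}$. Write $\mathcal E=(1+Z)\tilde{\mathcal E}$ with $\tilde{\mathcal E}=\sum_{i\ge1}\beta_{i+1}\eta_i^qs^{r_i}$. As $b-z-B_z=(q-1)(P+z)$, the term equals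
$$Z^{(q-1)(P+z)}(1+Z)^{B_z}\,[s^z](1-Z\tilde{\mathcal E})^{B_z}. \tag{9.2}$$

For $q=3$, $(a,b)=(9,28)$, $z=1$: $B_1=7$, and (9.2) is $Z^{20}(1+Z)^7\cdot(-7Z\beta_2)=-\beta_2Z^{21}(1+Z)^7$, with $v(\beta_2)=1$. Here $m-M=37-12=25>21$, and the term $z=0$ has $Z$-order $\ge27$. So modulo $\mu^2$ the coefficient of $Z^{21}$ in $F(1+Z)$ has valuation exactly $1$, while (D) requires at least $7$. So $(9,28)$ is not eulerian. In general we must show that the first nonzero term (9.2) comes at a small $z$, and that its $Z$-order is small. This is a question about digits.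

## 10. Chains of powers of $p$ and the end of depth two

Keep $P=p^N$, $b'$ from Section 8, with $q\mid P$, $p\nmid b'$, $x_b\ge2$. For an integer $B\ge0$ let $\mathrm{dig}(B)$ be the multiset containing $p^l$ with multiplicity the $l$-th base-$p$ digit of $B$; for $p=3$, $\mathrm{dig}(22)=\{1,3,9,9\}$.

**Definition.** A *chain* is a pair $(B,\mathcal V)$ with $0\le B<P$ and $\mathcal V$ a finite multiset of powers of $p$ with sum $z$ (its *value*), such that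
$$B+qz=P+b',\qquad\mathcal V\subset\mathrm{dig}(B)\uplus q\mathcal V .$$

For a chain, $qz=P+b'-B>b'$. As an example let $q=3$, $P=27$, $b'=4$. Then $z\ge2$. For $z=2$, $B=25=(221)_3$, and $\mathcal V=\{1,1\}$ fails since $\mathrm{dig}(25)\uplus\{3,3\}$ contains $1$ once. For $z=3$, $B=22$, and $\mathcal V=\{3\}$ works, as $3\in\mathrm{dig}(22)$. For $z=4$, $B=19=(201)_3$, and $\mathcal V=\{1,3\}\subset\{1,9,9\}\uplus\{3,9\}$ works. The minimal value is $3$.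

**Nonzero terms give chains.** Suppose $[s^z](1-Z\tilde{\mathcal E})^{B_z}\ne0$ with $b'<qz<P$. Then some multinomial coefficient with parts $m_1,m_2,\dots,B_z-\sum m_i$ is $\not\equiv0$, with $\sum m_ir_i=z$. Put $\mathcal V=\biguplus_i\biguplus_{l=0}^{i-1}q^l\,\mathrm{dig}(m_i)$. Its sum is $\sum m_i(1+q+\dots+q^{i-1})=z$. The parts with $l=0$ lie in $\mathrm{dig}(B_z)$, as there are no carries, and the parts with $l\ge1$ lie in $q\mathcal V$. So $(B_z,\mathcal V)$ is a chain of value $z$.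

**Lemma 8.** Let $z$ be the minimal value of a chain, and assume $qz<P$. Then $z\preccurlyeq P+b'-qz$.

**Proof.** Let $B=P+b'-qz$ have digits $a_l$, let $n_l$ be the multiplicity of $p^l$ in $\mathcal V$, and let $s_l=n_{l-f}$ ($=0$ for $l<f$). The chain condition is $n_l\le a_l+s_l$ for all $l$. As $qz<p^N$, $s_l=0$ for $l\ge N$. Among chains of value $z$ choose one with $|\mathcal V|$ minimal.

**Step 1: if $s_l\ge1$, then $a_l=p-1$.** Otherwise replace $B$ by $B+p^l$ (still $<P$ since $l<N$) and delete one $p^{l-f}$ from $\mathcal V$. The sum $B+qz$ is kept. At $l$ the sum $a_l+s_l$ is unchanged, and at $l-f$ only $n$ drops. This is a chain of smaller value, a contradiction.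

**Step 2: all $n_l\le p-1$.** Suppose not. Let $u$ be maximal with $n_u\ge p$, and $l=u+f$. So $s_l\ge p$, $a_l=p-1$ by Step 1, and $l<N$. Let $g\ge1$ be minimal with $n_{u+g}\le p-2$; by maximality of $u$, $n_{u+i}=p-1$ for $1\le i<g$. We try a carry: let $\mathcal V'$ arise from $\mathcal V$ by deleting $p$ copies of $p^u$ and all $p-1$ copies of $p^{u+i}$ ($1\le i<g$), and adding one $p^{u+g}$. It has the same value, and $|\mathcal V'|<|\mathcal V|$. Note $n'_{l'}\le p-1$ for all $l'>u$. We check $n'\le a+s'$ position by position.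

* Position $l$: $s'_l=s_l-p\ge0$ and $n'_l\le p-1=a_l$.
* Positions $l+i$, $1\le i<g$: $s_{l+i}=n_{u+i}=p-1\ge1$, so $a_{l+i}=p-1\ge n'_{l+i}$ by Step 1.
* Every other position except possibly $u+g$: $n'\le n$ and $s'\ge s$.
* Position $u+g$: if $g\ge f$, it is one of $l$, $l+i$ ($1\le i<g$), already checked. If $g<f$, then $s'_{u+g}=s_{u+g}$, and we need $n_{u+g}+1\le a_{u+g}+s_{u+g}$.

By minimality of $|\mathcal V|$ the condition must fail. So $g<f$ and $n_{u+g}=a_{u+g}+s_{u+g}\le p-2$. By Step 1, $s_{u+g}=0$, so $a_{u+g}=n_{u+g}\le p-2$. Further, $n_u\ge p$ forces $s_u\ge1$, so $a_u=p-1$. And $n_{u+i}=p-1$ forces $a_{u+i}=p-1$ for $1\le i<g$ (directly if $s_{u+i}=0$, by Step 1 otherwise).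

So the digits of $B$ can carry as well. Put $\sigma=\min(s_u,p)\ge1$. Delete in addition $\sigma$ copies of $p^{u-f}$ from $\mathcal V'$ (there are $n_{u-f}=s_u$ of them), and change the digits of $B$ by $a_u\to\sigma-1$, $a_{u+i}\to0$ ($1\le i<g$), $a_{u+g}\to a_{u+g}+1\le p-1$. Then $B$ changes by
$$(\sigma-p)p^u-(p-1)\sum_{i=1}^{g-1}p^{u+i}+p^{u+g}=(\sigma-p)p^u+p^{u+1}=\sigma p^u .$$
It is still $<P$, since all changed positions are $<l<N$. The value drops by $\sigma p^{u-f}>0$, so $B+qz$ is preserved. The conditions hold: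

* At $u$: we need $n_u-p\le(\sigma-1)+(s_u-\sigma)=s_u-1$, true since $n_u\le p-1+s_u$.
* At $u+i$, $1\le i<g$: the multiplicity is $0$.
* At $u+g$: $n_{u+g}+1\le a_{u+g}+1$.
* At $u-f$: only the multiplicity decreased.
* At $l$ and $l+i$, $1\le i<g$: as before, since the digits there are unchanged ($l>u+g$).
* At all other positions the multiplicity did not increase, and neither $a$ nor $s$ decreased.

So we have a chain of smaller value, a contradiction.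

**Step 3: conclusion.** By Step 2 the $n_l$ are the digits of $z$. If $s_l\ge1$, then $a_l=p-1\ge n_l$; if $s_l=0$, then $n_l\le a_l$. So $z\preccurlyeq B$. $\square$

**A chain of small value exists.** Let $i\ge1$ be minimal with $qr_i>b'$. We claim
$$q^2r_i<(q-1)(P+b'). \tag{10.1}$$
Write $P=p^cq^n$ with $0\le c<f$, $n\ge1$.

First, $x_b>q$. Otherwise, as $p\nmid x_b$, $x_b\in[2,q-1]$. But $x_b\equiv P\equiv p^c\pmod{q-1}$ with $p^c\in[1,q-1]$, so $x_b=p^c$, which means $x_b=1$ or $p\mid x_b$, a contradiction.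

Next, $q^i<P$. If $i\ge2$, then $qr_{i-1}\le b'$ gives $q^i-q\le(q-1)b'=P-x_b$, so $q^i<P$. If $i=1$, then $q<x_b\le P$. Hence $q^i\le P/q$ if $c=0$, and $q^i\le q^n\le P/p$ if $c>0$; in the latter case $f\ge2$, so $q\ge4$.

Now multiply (10.1) by $q-1$. Since $(q-1)b'=P-x_b$, it is equivalent to $q^{i+2}-q^2<q(q-1)P-(q-1)x_b$. The right side is $>(q-1)^2P$, as $x_b<P$. If $c=0$, the left side is $<qP<(q-1)^2P$. If $c>0$, it is $<q^2P/p\le(q-1)^2P$, since $(\frac q{q-1})^2\le\frac{16}9<2\le p$. This proves (10.1).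

By (8.2), $P+b'\le\frac{qP}{q-1}$, so (10.1) gives $qr_i<P$. Then $B=P+b'-qr_i\in(b',P)$, and $B\equiv b'\not\equiv0\pmod p$, so $1\in\mathrm{dig}(B)$. Hence $\mathcal V=\{1,q,\dots,q^{i-1}\}$ gives a chain of value $r_i$.

**The contradiction.** Let $z$ be the minimal value of a chain. Then $z\le r_i$, so $q^2z<(q-1)(P+b')$ and $b'<qz<P$. For $z'<z$ with $qz'>b'$ the term (9.2) is $0$. For $z$ itself, since $\beta_{i+1}\in\mu^{r_i}(1+\mu\mathcal O)$ and $\eta_i\in1+\mu\mathcal O[Z]$,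
$$[s^z](1-Z\tilde{\mathcal E})^{B_z}\in\mu^z\bigl(\chi(Z)+\mu\mathcal O[Z]\bigr),\qquad\chi=[s^z](1-Z\rho(s))^{B_z},\quad\rho(s)=\sum_{i\ge1}s^{r_i}.$$
The coefficient of $Z^z$ in $\chi$ is $(-1)^z\binom{B_z}z\ne0$ by Lemma 8; so $\chi\ne0$ and $\mathrm{ord}_Z\chi\le z$. Terms of index $>z$ lie in $\mu^{z+1}\mathcal O[Z]$. Hence
$$UG_b\equiv(\text{terms of }Z\text{-order}\ge m-M)+\mu^zZ^{(q-1)(P+z)}(1+Z)^{B_z}\chi(Z)\pmod{\mu^{z+1}},$$
and the second summand has $Z$-order at most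
$$(q-1)P+qz<\frac{(q^2-1)P+(q-1)b'}q\le\frac{(q-1)m}q\le m-M.$$
Since $R_a\in\mathcal O[Z]$, $R_a(0)=1$, and $UF$ is divisible by $Z^{m-M}$, (4.6) shows that $F(1+Z)$ has a coefficient of valuation exactly $z$. By (D), $z\ge I>\frac{(q-1)b}{q^2}\ge\frac{(q-1)P}q$. But
$$z<\frac{(q-1)(P+b')}{q^2}<\frac{2(q-1)P}{q^2}<\frac{(q-1)P}q .$$
This contradiction proves part 1 of the Main Theorem.

## 11. Depth three and more: zeros at $X_1^q,\dots,X_h^q$

For $h\ge2$, $n\ge1$ let $T_h(n)=(r_n,q^n,q^{n+1},\dots,q^{n+h-2})$, so $|T_h(n)|=r_{n+h-1}$; also $T_1(1)=(1)$. (From here on, $T_h(n)$ is written in units of $q-1$.) We show by induction on $h\ge2$: *every eulerian tuple of depth $h+1$, in units of $q-1$, is $p^uT_{h+1}(n)$ for some $u\ge0$, $n\ge1$.*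

Let $(a,\alpha')$ be eulerian of depth $h+1$. By Theorem 3, part 1 (for $h=2$) and induction (for $h\ge3$), $\alpha'=Q\tau$ with $Q$ a power of $p$ and

* (α) $\tau=T_h(n)$; or, if $h=2$,
* (β) $\tau=(q^{n-1},\,q^n+r_{n-1})$, $n\ge2$; or
* (γ) $\tau=(1,q-1)$.

For $h=2$ the remaining listed pair $(1,r_2-1)=(1,q)$ is $T_2(1)$. By Theorem 3, $\tau$ and its tails are eulerian. Also $UF_{\alpha'}=(UF_\tau)^Q$, $V_{\alpha'}=V_\tau^Q$, $m=a+Q|\tau|$. Put $M=\lfloor m/q\rfloor$, $e=m-qM$.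

**Step 1: the reductions $V_\tau$.** By Lemma 5(i), $V_\tau=\pm V_{\tau_h}\prod_{i<h}\bar R_{\tau_i}$. Lemma 4 gives the factors.

* $V_{p^j}=Z^{p^j}$, $\bar R_{p^j}=1$, $V_{q-1}=Z^{q-1}$.
* $\bar R_{r_n}=(1+Z)^{r_{n-1}}$: the range is $j<(q^n-1)/q$, i.e. $j\le q^{n-1}-1$. For such $j$, as $r_n=q^{n-1}+r_{n-1}$, $\binom{r_n}j=\binom{r_{n-1}}j$; also $r_{n-1}<q^{n-1}$.
* $V_{q^n+r_{n-1}}=Z^{q^n}(1+Z)^{r_{n-1}}$ for $n\ge2$: with $b=q^n+r_{n-1}$, all $k\le b/q$ are $<q^n$, so $\binom bk=\binom{r_{n-1}}k$, and all $k\le r_{n-1}$ are $\le q^{n-1}\le b/q$.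

So $V_\tau=\pm Z^{q^{n+h-2}}(1+Z)^{r_{n-1}}$ in (α) and (β), and $V_\tau=-Z^{q-1}$ in (γ).

**Step 2: exclude (γ) and bound $a$.** In case (γ), Lemma 5(i) gives $qQ(q-1)\ge(q-1)(a+Qq)$, i.e. $a\le0$, impossible. In cases (α), (β), $|\tau|=r_{n+h-1}$, and Lemma 5(i) gives $Qq^{n+h-1}\ge(q-1)a+Q(q^{n+h-1}-1)$. So $(q-1)a\le Q$, and equality is impossible as $q-1>1$ is prime to $p$:
$$x:=Q-(q-1)a\ge1,\qquad(q-1)m=Qq^{n+h-1}-x. \tag{11.1}$$

**Step 3: zeros of $f_\tau$.** The aim is a lower bound for $\omega_i(\tau)$; recall $\omega_i(\alpha')=Q\,\omega_i(\tau)$.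

*Case (α): $\omega_i(T_h(n))\ge q^{n+h-2-i}$ for $1\le i\le h-1$.* Use Lemma 5(iii) and induction on $h$. The weight $r_{n+h-1}$ has $r_{n+h-1}-\lfloor r_{n+h-1}/q\rfloor=q^{n+h-2}$. If $h=2$, the tail is $(q^n)$, $G_{q^n}=G_1^{q^n}=X^{q^n}$, $UG_{q^n}=Z^{q^n}$, so $\omega_1\ge q^{n-1}$. If $h\ge3$, the tail is $q^nT_{h-1}(1)$. Exponents in $F_{T_{h-1}(1)}$ are $\equiv r_{h-1}\equiv1\pmod q$, hence $\ge1$, so $\mathrm{ord}_ZUF_{T_{h-1}(1)}\ge\frac{(q-1)r_{h-1}+1}q=q^{h-2}$, and $\omega_1\ge\frac1q\min(q^{n+h-2},q^nq^{h-2})=q^{n+h-3}$. By the induction hypothesis for $T_{h-1}(1)$,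
$$\omega_{i+1}\ge\tfrac1q\min(q^{n+h-2-i},\,q^n\cdot q^{h-2-i})=q^{n+h-3-i}\qquad(1\le i\le h-2).$$
For $n=1$ these lower bounds sum to $r_{h-1}=\lfloor r_h/q\rfloor=\deg f_\tau$, so
$$f_{T_h(1)}=c\prod_{i=1}^{h-1}(W-X_i^q)^{q^{h-1-i}},\qquad c\in k_0^\times. \tag{11.2}$$
For $h=2$ this is the factor $X^q-1$ found by hand in $F_{(1,q)}$.

*Case (β): $\omega_1(\tau)\ge q^{n-1}-q^{n-2}$.* By Step 1 of Section 8, $\omega_1(\tau)\ge\frac{(q-1)b+1}{q^2}$ with $b=q^n+r_{n-1}$, and this is $\ge\frac{(q-1)q^n}{q^2}$.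

**Step 4: zeros of $f=f_{(a,\alpha')}$.** Exponents in $F_\tau$ are $\equiv|\tau|\equiv1\pmod q$, so $\mathrm{ord}_ZUF_\tau\ge\frac{(q-1)r_{n+h-1}+1}q=q^{n+h-2}$. By (11.1), $\mathrm{ord}_ZUF_{\alpha'}\ge Qq^{n+h-2}\ge\lceil(q-1)m/q\rceil=m-M$. Write $\omega_i$ for $\omega_i(a,\alpha')$. Lemma 5(iii) gives $q\,\omega_1\ge m-M$, so
$$\omega_1\ge I_1:=\lceil(q-1)m/q^2\rceil=\lceil Qq^{n+h-3}-x/q^2\rceil\le Qq^{n+h-3}.$$

In case (α) put $I_{i+1}=\lceil I_i/q\rceil$ for $1\le i\le h-1$. Inductively $I_i\le Qq^{n+h-2-i}\le\omega_i(\alpha')$ for $i\le h-1$, where the exponents are $\ge0$. So by Lemma 5(iii) $\omega_i\ge I_i$ for $1\le i\le h$, and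
$$I_i\ge Qq^{n+h-2-i}-xq^{-i-1}\qquad(1\le i\le h). \tag{11.3}$$

In case (β), $h=2$, put $I_2=\lceil\frac1q\min(I_1,\,Q(q^{n-1}-q^{n-2}))\rceil$. Then $\omega_2\ge I_2$ and
$$I_2\ge\min\Bigl(Qq^{n-2}-\frac x{q^3},\,Qq^{n-2}\bigl(1-\tfrac1q\bigr)\Bigr)=Qq^{n-2}\bigl(1-\tfrac1q\bigr),\quad\text{as }x\le Q,\ n\ge2.$$

Now $\prod_{i\le h}(W-X_i^q)^{I_i}$ divides $f$. Lemma 5(i),(ii) with $\deg V_{\alpha'}=Q(q^{n+h-2}+r_{n-1})$, $m=a+Qr_{n+h-1}$ and $r_{n+h-2}-r_{n-1}=\sum_{i=1}^{h-1}q^{n+h-2-i}$ gives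
$$\deg\bar R_a\le a+\sum_{i=1}^{h-1}Qq^{n+h-2-i}-\sum_{i=1}^hI_i. \tag{11.4}$$

**Step 5: $n\ge2$ is impossible.** We have $\deg\bar R_a\ge0$; we show that the right side of (11.4) is negative. In case (α), by (11.3) and $\sum_{i\ge1}q^{-i-1}=\frac1{q(q-1)}$, it is
$$<a-Qq^{n-2}+\frac x{q(q-1)}\le a\Bigl(1-\frac1q\Bigr)-Q+\frac Q{q(q-1)}<Q\Bigl(\frac1q-1+\frac1{q(q-1)}\Bigr)=Q\Bigl(\frac1{q-1}-1\Bigr)<0,$$
using $x=Q-(q-1)a$ and then $a<\frac Q{q-1}$. In case (β) it is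
$$\le a+\frac x{q^2}-Q\Bigl(1-\frac1q\Bigr)<Q\Bigl(\frac1{q-1}-1+\frac1q\Bigr)<0,$$
using $a+\frac x{q^2}=a\bigl(1-\frac{q-1}{q^2}\bigr)+\frac Q{q^2}<\frac Q{q-1}$.

So $n=1$, and since (β) has $n\ge2$, $\alpha'=QT_h(1)$.

**Step 6: a first bound for $a$ when $n=1$.** Put $I^*=I_h-\sum_{i<h}(Qq^{h-1-i}-I_i)=\sum_{i\le h}I_i-Qr_{h-1}$. Then (11.4) and (11.3) read
$$\deg\bar R_a\le a-I^*,\qquad I^*>\frac Qq-\frac x{q(q-1)}=\frac{Q(q-2)}{q(q-1)}+\frac aq. \tag{11.5}$$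
As $1\le a<\frac Q{q-1}$, $Q\ge q$; let $P=Q/q$, a power of $p$. From $0\le a-I^*$ we get
$$a>\frac{Q(q-2)}{(q-1)^2}=(1-\delta)P,\qquad\delta=\frac1{(q-1)^2}<\frac1q\le\frac1p.$$

**Step 7: $a\ge P$.** Suppose $a<P$, so $P\ge p$. As $a>(1-\frac1p)P\ge P/p$, $P_1=P/p$ is the largest power of $p$ that is $\le a$, so $\binom a{P_1}\not\equiv0$. Also
$$\frac{(q-1)a}q>\frac{q-1}q(1-\delta)pP_1=\frac{p(q-2)}{q-1}P_1\ge P_1.$$
So by Lemma 4(b) and (11.5), $P_1\le a-I^*$, i.e. $I^*\le a-P_1<(1-\frac1p)P$. But (11.5) gives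
$$I^*>\frac{q-2}{q-1}P+\frac{(1-\delta)P}q=\frac{q(q-2)}{(q-1)^2}P=(1-\delta)P>\Bigl(1-\frac1p\Bigr)P,$$
a contradiction. So $a=P+a'$ with $a'\ge0$, and $x=qP-(q-1)a=P-(q-1)a'\ge1$, exactly as in Lemma 6.

**Step 8: $\deg_\lambda R_a(\lambda)\le a-I^*$.** In depth 2 we evaluated (4.6) at $Z=\lambda$. Now $UF_{\alpha'}$ vanishes there, so we compare Taylor coefficients instead. Put $Z=\lambda(1-\zeta)$ in (4.6) and compare coefficients of $\zeta^g$, $g=Qq^{h-2}$. Write $f=\prod_{i=1}^h(W-X_i^q)^{I_i}\varphi$, where by Lemma 5(ii) the coefficients of $\varphi$ have $v\ge\sum r_iI_i$, and $\deg\varphi\le M-\sum I_i$. "Degree" of an element of $k_0$ means $-v$.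

*The term $UF_{\alpha'}R_a$.* By (11.2) and (4.7), $UF_{\alpha'}=c'^QZ^{Qq^{h-1}}\prod_{i=1}^{h-1}(1-\mu X_i^{-q}Z)^{Qq^{h-1-i}}$, with $\bar c'=\pm1$ since $V_\tau=\pm Z^{q^{h-1}}$. The factor $i=1$ is $\zeta^g$. At $\zeta=0$, i.e. $Z=\lambda$, the others are $(1-X_i^{-q})^{Qq^{h-1-i}}$, $i\ge2$, of valuation $0$. So the coefficient of $\zeta^g$ in $UF_{\alpha'}R_a$ has degree $Qq^{h-1}+\deg_\lambda R_a(\lambda)$; note $R_a(\lambda)\ne0$, as its term $j=0$ in Lemma 4(c) is $1$.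

*The term $UF$.* Since $\mu Z=1-\zeta$, $UF=\lambda^m(1-\zeta)^{m-M}\prod_i(1-\zeta-X_i^q)^{I_i}\varphi(1-\zeta)$. The coefficients of $1-\zeta-X_i^q$ have degree $\le qr_{i-1}$ (for $i=1$ this is $-\zeta$). So all coefficients of $UF$ have degree $\le m+\sum qr_{i-1}I_i-\sum r_iI_i=m-\sum I_i$.

*The term $F(1+Z)=(1+Z)^ef(W)$* with $W=(1+Z)^q=1+\lambda^q-\lambda^q\zeta^q$. The coefficients of $W-X_i^q$ have degree $\le q$ for $i=1$ and $\le qr_{i-1}$ for $i\ge2$. So all coefficients have degree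
$$\le e+qI_1+\sum_{i\ge2}qr_{i-1}I_i+q\Bigl(M-\sum I_i\Bigr)-\sum r_iI_i=m-I_1-(q+1)\sum_{i\ge2}I_i\le m-\sum I_i.$$

Hence $Qq^{h-1}+\deg_\lambda R_a(\lambda)\le m-\sum I_i$. With $m=a+Qr_h$ and $r_h-q^{h-1}=r_{h-1}$,
$$\deg_\lambda R_a(\lambda)\le a+Qr_{h-1}-\sum I_i=a-I^*.$$

**Step 9: apply the degree lemma.** By (11.5) and $Q/q=P$, $x\le P$,
$$a-I^*<a-P+\frac x{q(q-1)}\le a'+\frac P{q(q-1)}<a'+\frac P{q-1}.$$
So by Lemma 6, $x=p^k$, $P=p^kq^\nu$, $a=p^kr_{\nu+1}$, and $Q=qP=p^kq^{\nu+1}$. Since $T_h(1)=(1,q,\dots,q^{h-1})$,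
$$(a,\alpha')=p^k(r_{\nu+1},q^{\nu+1},q^{\nu+2},\dots,q^{\nu+h})=p^kT_{h+1}(\nu+1).$$
This completes the induction. Together with the fact, taken as given, that the listed tuples are eulerian, it proves part 2 and hence the Main Theorem. $\blacksquare$
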